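# Absolute continuity of $X(1)$ for selfsimilar processes with stationary increments

## 1. A Cantor slope and a Cantor volatility

Let $\xi=1+\sum_{i\ge1}2\varepsilon_i3^{-i}$ with independent fair bits $\varepsilon_i\in\{0,1\}$. Then $\xi$ lives on a translate of the middle-thirds Cantor set, a Lebesgue-null subset of $[1,2]$, so its law is singular. Build two random functions of time $t\ge 0$ from it.

First, $X(t)=t\xi$. Here $X(at)=aX(t)$ for $a>0$, and $X(t+b)-X(b)=t\xi=X(t)$. Rescaling time by $a$ multiplies the process by $a$, and the increments look the same from every starting time. The value $X(1)=\xi$ has a singular law. Nothing about $\xi$ was used, so any law whatsoever can appear at time one.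

Second, $X(t)=\xi B(t)$, with $B$ a Brownian motion independent of $\xi$. Given $\xi$, the finite-dimensional distributions of $B(a\,\cdot)$ and $a^{1/2}B$ agree, and those of $B(\cdot+b)-B(b)$ and $B$ agree. So $X$ scales with exponent $1/2$ and has stationary increments. But if $N$ is a Lebesgue-null Borel set, then
$$P(\xi B(1)\in N)=\int P\big(B(1)\in x^{-1}N\big)\,P(\xi\in dx)=0 ,$$
because each $x^{-1}N$ is null. The singularity of $\xi$ has disappeared. If we let $\xi$ vanish with probability $p<1$, the same computation gives an atom of mass $p$ at $0$ and an absolutely continuous rest.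

The difference is visible on a single path. Look at the normalized chords
$$F(b,c)=\frac{X(c)-X(b)}{(c-b)^H},\qquad b<c,$$
with $H=1$ in the first example and $H=\frac12$ in the second. In the first example one path shows one number: $F(b,c)=\xi$ for all $b<c$. In the second, $F(b,c)$ varies with $b$ and $c$. Is $H=1$ the only exponent at which a scaling process with stationary increments can keep a singular law at time one?

## 2. Selfsimilar processes with stationary increments

**Definition.** Let $\{X(t),t\ge0\}$ be a real-valued process and $H>0$. It is *$H$-selfsimilar* ($H$-ss) if for every $a>0$ the finite-dimensional distributions (fdd's) of $\{X(at)\}$ equal those of $\{a^HX(t)\}$. It has *stationary increments* (si) if for every $b\ge0$ the fdd's of $\{X(t+b)-X(b)\}$ equal those of $\{X(t)-X(0)\}$.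

Brownian motion is $\frac12$-ss, si. Fractional Brownian motion, the centered Gaussian process with covariance $\frac12(s^{2H}+t^{2H}-|t-s|^{2H})$, is $H$-ss, si for $0<H<1$. The symmetric stable Lévy process of index $1/H$ is $H$-ss, si for $H>\frac12$. The process $t\xi$ is $1$-ss, si.

Throughout, $X$ is $H$-ss, si, stochastically continuous at $t=0$, and nontrivial: $X(1)$ is not a.s. $0$. By O'Brien and Vervaat, $X(1)$ cannot have atoms except in certain trivial cases. The following question is stated in the text "An introduction to the theory of selfsimilar stochastic processes": is the law of $X(1)$ outside $0$ absolutely continuous if $H\ne1$? The answer is yes. We write $|\cdot|$ for Lebesgue measure, "null" for Lebesgue-null, and "a.c." for absolutely continuous with respect to Lebesgue measure.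

**Theorem 1.** If $H\ne1$, then the restriction of $\mathcal L(X(1))$ to $\mathbf R\setminus\{0\}$ is a.c.

**Theorem 2.** Let $H\ne1$.

(a) $\mathcal L(X(1))=p\,\delta_0+(1-p)f(x)\,dx$ with $p=P(X(1)=0)<1$ and $f$ a probability density. For the measurable version constructed in Section 4, $\{X(1)=0\}$ coincides a.s. with an event $Z$ such that, for every $t$, $X(t)=0$ a.s. on $Z$. Every $p\in[0,1)$ occurs for every $H\ne1$.

(b) There is a jointly measurable process with the fdd's of $X$ for which, almost surely, $|\{(b,c):0\le b<c,\ F(b,c)\in N\}|=0$ for *all* null Borel sets $N\not\ni0$ simultaneously.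

(c) The condition $H\ne1$ cannot be dropped: for any random variable $\xi$, $X(t)=t\xi$ is $1$-ss, si and stochastically continuous.

Part (c) was checked in Section 1. The letter $C$ will denote constants that may change from line to line.

## 3. Chords of a path, and a smooth path by hand

By stationarity and selfsimilarity, $X(c)-X(b)$ has the law of $X(c-b)$, hence of $(c-b)^HX(1)$. So $F(b,c)\overset d=X(1)$ for all $b<c$. Let $I=[0,1]$ and $J=[2,3]$; then $|I\times J|=1$. If $X$ is jointly measurable, Fubini gives for Borel $N$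
$$P(X(1)\in N)=E\,\big|\{(b,c)\in I\times J:F(b,c)\in N\}\big| .$$
Hence Theorem 1 follows from a statement about single paths:

> (★) Almost surely, $|\{(b,c)\in I\times J:F(b,c)\in N\}|=0$ for all null Borel $N\not\ni0$.

Let us test (★) on a deterministic $C^1$ path. We need one real-variable fact.

**Lemma 3.** Let $g$ be a real function on an interval and $N$ a null set. The set of points of $g^{-1}(N)$ at which $g'$ exists and is nonzero is null.

*Proof.* This set is contained in the union over $n\ge1$ of $D_n=\{x\in g^{-1}(N):|g(y)-g(x)|\ge|y-x|/n\text{ whenever }|y-x|<1/n\}$. On a piece of $D_n$ of diameter less than $1/n$ the map $g$ is injective, with inverse of Lipschitz constant $n$. So this piece is a Lipschitz image of a subset of $N$, hence null, and countably many pieces cover $D_n$. $\square$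

**Example.** Let $x$ be a $C^1$ function, $H\ne1$, $F(b,c)=(x(c)-x(b))(c-b)^{-H}$, and let $N\not\ni0$ be null. Write $s(b,c)=\frac{x(c)-x(b)}{c-b}$. By Lemma 3 on lines, $\partial_bF=\partial_cF=0$ at a.e. point of $S=F^{-1}(N)\cap(I\times J)$. Now $\partial_cF=0$ says $x'(c)=H\,s(b,c)$, and $\partial_bF=0$ says $x'(b)=H\,s(b,c)$. If $|S|>0$, some $b$ has a section $S_b$ of positive measure with $x(c)-x(b)=\frac mH(c-b)$ and $x'(c)=m$ for a.e. $c\in S_b$, where $m=x'(b)$. Differentiating the first relation at a density point of $S_b$ along $S_b$ gives $m=m/H$. So $m=0$, the chord slope is $0$, and $F(b,c)=0\notin N$, a contradiction. Hence $|S|=0$.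

This is where $H\neq 1$ enters: a level curve of $F$ has slope $H$ times the chord slope, not the chord slope itself. The direction $\theta=H\,s(b,c)$ will return. The paths of $X$ need not be smooth, so we first build the tools that replace smoothness.

## 4. The two-sided process and its scaling flow

**Step 4.1: extension to negative times.** We want increments from $b$ in both directions. Since $X(0)\overset d=a^HX(0)$ for all $a>0$, letting $a\to0$ gives $X(0)=0$ a.s. For $t_1,\dots,t_m\in\mathbf R$ and $T\ge\max(0,\max_i(-t_i))$ consider the law of $(X(t_i+T)-X(T))_i$. It does not depend on $T$: if $T'=T+b$ with $b\ge0$, then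
$$X(t_i+T')-X(T')=[X(t_i+T+b)-X(b)]-[X(T+b)-X(b)],$$
which by si has jointly the law of $X(t_i+T)-X(T)$. These laws are consistent, so Kolmogorov's theorem gives a process on $\mathbf R$, again called $X$, with $X(0)=0$. For $t_i\ge0$ we may take $T=0$, so the old fdd's are extended. The fdd's of $X(\cdot+b)-X(b)$ do not depend on $b\in\mathbf R$: for $T$ large, the vector $X(t_i+b)-X(b)$ has the law of $X(t_i+b+T)-X(b+T)$, which is a defining vector with $T$ replaced by $b+T$. Similarly $X(at_i)$ has the law of $X(at_i+aT)-X(aT)$, hence of $a^H(X(t_i+T)-X(T))$, so the process is $H$-ss. Finally $X(-s)\overset d=-X(s)$, so $P(|X(t+s)-X(t)|>\varepsilon)=P(|X(|s|)|>\varepsilon)\to0$ as $s\to0$: stochastic continuity is uniform in $t$.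

**Step 4.2: joint measurability.** We want to use Fubini. Choose $m_n$ with $P(|X(s)|>2^{-n})\le2^{-n}$ for $0\le s\le2^{-m_n}$, and let $X_n(t)=X(2^{-m_n}\lfloor2^{m_n}t\rfloor)$, a jointly measurable process. Then $P(|X_n(t)-X(t)|>2^{-n})\le2^{-n}$, so by Borel–Cantelli $X_n(t)\to X(t)$ a.s. for each $t$. Replace $X(t)$ by $\lim X_n(t)$ where the limit exists and by $0$ elsewhere. This is a jointly measurable version (a case of Doob's theorem), and its paths are Borel.

**Step 4.3: the law of the path as a class of functions.** We want to transfer statements between "time $0$, almost surely" and "almost every time $b$ on almost every path". Let $\Omega_0=L^0(\mathbf R)$ be the space of classes of measurable functions with local convergence in measure, a Polish space. The functionals $Y\mapsto\int_B\arctan Y(s)\,ds$, with $B$ a bounded interval with rational endpoints, are continuous, countably many, and separate points. Countably many Borel functions separating the points of a Polish space generate its Borel $\sigma$-field.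 So, by Fubini, $\omega\mapsto X(\omega,\cdot)$ and $(\omega,b)\mapsto Y_b:=X(b+\cdot)-X(b)$ are measurable maps into $\Omega_0$. The law in $\Omega_0$ of a measurable process is determined by its fdd's: the joint moments of these bounded functionals are, by Fubini, integrals of expectations $E\prod_i\arctan X(s_i)$, and moments determine the joint law of finitely many bounded variables.

Let $P_0$ be the law of $X$ in $\Omega_0$. Then each $Y_b$ has law $P_0$, so for Borel $B\subset\Omega_0$
$$P_0(B)=E\,\big|\{b\in[0,1]:Y_b\in B\}\big|, \tag{1}$$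
and a $P_0$-a.s. property holds for $Y_b$ for a.e. $(\omega,b)$ with $b\in\mathbf R$. By selfsimilarity, $P_0$ is invariant under the flow
$$(S_tY)(s)=e^{Ht}Y(e^{-t}s),\qquad S_tS_r=S_{t+r}.$$
(On measurability: the path functionals used below are built from integrals $\int a(s)1\{Y(s)\in E\}\,ds$, measurable by Fubini. Suprema and limits over a real parameter are of functionals that are continuous or one-sided continuous in it, so countably many values suffice.)

**Step 4.4: approximate continuity.** Call $Y$ *approximately continuous at $0$ with value $0$* if for all $\varepsilon>0$, $\tau^{-1}|\{|s|\le\tau:|Y(s)|>\varepsilon\}|\to0$ as $\tau\to0$. For example, let $Y=1$ on $\bigcup_{n\ge1}[2^{-n},2^{-n}+4^{-n}]$ and $Y=0$ elsewhere. For $2^{-m}\le\tau<2^{-m+1}$ the exceptional set has measure at most $\sum_{n\ge m}4^{-n}=\frac43 4^{-m}\le\frac432^{-m}\tau$, so $Y$ has the property without being continuous at $0$. A measurable function $x$ is approximately continuous at a.e. $b$, that is, $x(b+\cdot)-x(b)$ has this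 property. By (1), $P_0$-a.e. $Y$ is approximately continuous at $0$ with value $0$.

**Lemma 4.** Let $T$ preserve a probability measure, let $Z$ be a finite random variable, and suppose $Z\circ T-Z$ is bounded below, or bounded above. Then $Z\circ T^n/n\to0$ a.s.

*Proof.* Passing to $-Z$, let $D=Z\circ T-Z\ge-C$. Birkhoff's theorem holds for functions bounded below: with $\mathcal I$ the invariant $\sigma$-field, on each invariant set $\{E(D|\mathcal I)\le m\}$ the function $D$ is integrable and the usual theorem applies. On $\{E(D|\mathcal I)=\infty\}$ one bounds the averages below by those of $\min(D,m)$ and lets $m\to\infty$. So $(Z\circ T^n-Z)/n=\frac1n\sum_{i<n}D\circ T^i$ converges a.s. in $(-\infty,\infty]$. It tends to $0$ in probability, because $Z\circ T^n\overset d=Z$. Hence the limit is $0$. $\square$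

No integrability of $Z$ is needed. This matters because we know nothing about moments of $X(1)$.

**Lemma 5.** Let $p=P(X(1)=0)<1$. The event $Z=\{X=0\text{ a.e. on }\mathbf R\}$ equals $\{X(1)=0\}$ a.s., and for every $s$, $X(s)=0$ a.s. on $Z$. If $P'=P(\cdot\,|Z^c)$, then under $P'$ the process is again $H$-ss, si on $\mathbf R$, stochastically continuous and measurable, and $P'(X(1)=0)=0$.

*Proof.* By selfsimilarity $P(X(s)=0)=p$ for all $s\ne0$. Put $r(Y,\tau)=\frac1{2\tau}|\{|s|\le\tau:Y(s)=0\}|$. Only countably many level sets of a path have positive measure, and a.e. point of such a set is a density point of it. If the level set $\{X=X(b)\}$ is null, then $r(Y_b,\cdot)=0$. So for a.e. $b$ the number $r(Y_b,\tau)$ tends to $0$ or $1$ as $\tau\to0$, and by (1) the same holds $P_0$-a.s. for $r(\cdot,\tau)$. Since $r(S_tY,\tau)=r(Y,e^{-t}\tau)$, the law of $r(\cdot,\tau)$ under $P_0$ does not depend on $\tau$. It therefore equals the law of the limit: $r(\cdot,\tau)\in\{0,1\}$ a.s. Moreover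
$$P_0(r(\cdot,\tau)=1)=E\,r(\cdot,\tau)=\frac1{2\tau}\int_{-\tau}^{\tau}P(X(s)=0)\,ds=p.$$
The events $\{r(\cdot,n)=1\}$ decrease in $n$ and all have probability $p$, so their intersection $Z$ has probability $p$. From $E\int1_Z1\{X(s)\ne0\}\,ds=0$ we get $X(s)=0$ a.s. on $Z$ for a.e. $s$, and by stochastic continuity for every $s$. In particular $Z\subset\{X(1)=0\}$ a.s., and both have probability $p$.

Consequently every finite-dimensional law of $X$ under $P$ is $p$ times that of the zero process plus $(1-p)$ times that under $P'$. Selfsimilarity and stationarity are linear identities between such laws, and they hold for $P$ and for the zero process; so they hold for $P'$. Stochastic continuity passes to $P'\ll P$, and $P'(X(1)=0)=0$ by the identification of $Z$. $\square$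

Since $\mathcal L(X(1))=p\,\delta_0+(1-p)\,\mathcal L_{P'}(X(1))$, it suffices to prove Theorem 1 under $P'$. **From now on $P(X(1)=0)=0$**, and the goal is (★).

## 5. Exponents $H>1$: Hölder order above one on large sets

**Step 5.1: a growth bound along the flow.** We show that near a typical point the path is smaller than $|s|^{H'}$, in measure, for any $H'<H$. For $Y\in\Omega_0$ let
$$M(\tau)=\min\{r\ge0:|\{|s|\le\tau:|Y(s)|>r\}|\le\tau/4\}.$$
The minimum exists since the measure is right-continuous in $r$ and tends to $0$ as $r\to\infty$. Substituting $s=e^ks'$ gives $M(S_kY,\tau)=e^{Hk}M(Y,e^{-k}\tau)$. Put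
$$U_k=\max\big(0,\log(e^{Hk}M(e^{-k}))\big)=U_0\circ S_k .$$
By approximate continuity $M(e^{-k})\to0$, so $U_k\le Hk$ eventually. Hence $W=\sup_{i\ge0}(U_i-2Hi)\ge U_0\ge0$ is finite, and
$$W\circ S_1=\sup_{j\ge1}(U_j-2Hj)+2H\le W+2H .$$
By Lemma 4, $0\le U_n=U_0\circ S_n\le W\circ S_n=o(n)$ a.s. Fix $1<H'<H$. Then $M(e^{-k})\le e^{-H'k}$ for large $k$, and by transfer: a.s., for a.e. $b$ there is $k_0$ with
$$|\{|s|\le e^{-k}:|X(b+s)-X(b)|>e^{-H'k}\}|\le e^{-k}/4\qquad(k\ge k_0). \tag{2}$$

**Step 5.2: a Hölder bound on a large set.** Let $A_{k_0}$ be the measurable set of $b$ satisfying (2) with this $k_0$. Let $b<b'$ be in $A_{k_0}$ with $e^{-k-2}<b'-b\le e^{-k-1}$ and $k\ge k_0$. The windows of radius $e^{-k}$ around $b$ and $b'$ overlap in length $2e^{-k}-(b'-b)>e^{-k}/2$, while the bad points of the two windows have total measure at most $e^{-k}/2$. So some point of the overlap is good for both, and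
$$|X(b)-X(b')|\le2e^{-H'k}\le2e^{2H'}|b-b'|^{H'}.$$

**Step 5.3: the chord function has nonzero derivative.** Fix $b\in I$ and a null Borel set $N\not\ni0$. Let $E$ be the intersection of $A_{k_0}$ with an interval of length at most $e^{-k_0-1}$ lying to the right of $b$ at positive distance. On $E$ the path is Hölder of order $H'>1$, hence Lipschitz and bounded, so $\Phi(c)=(X(c)-X(b))(c-b)^{-H}$ is Lipschitz on $E$. Extend it to a Lipschitz function $\tilde\Phi$ on $\mathbf R$. At a.e. $c\in E$, namely at density points of $E$ where $\tilde\Phi$ is differentiable, we may compute $\tilde\Phi'(c)$ along $c'\in E$. There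
$$\frac{\Phi(c')-\Phi(c)}{c'-c}=\frac{X(c')-X(c)}{c'-c}(c'-b)^{-H}+(X(c)-X(b))\frac{(c'-b)^{-H}-(c-b)^{-H}}{c'-c},$$
and the first term is $O(|c'-c|^{H'-1})\to0$. So $\tilde\Phi'(c)=-H(X(c)-X(b))(c-b)^{-H-1}$, which is nonzero wherever $\Phi(c)\ne0$, in particular wherever $\Phi(c)\in N$. By Lemma 3, $|\{c\in E:\Phi(c)\in N\}|=0$. Countably many such sets $E$ cover a.e. point of $J$, and Fubini over $b\in I$ gives (★). The exceptional set of $\omega$ came only from (2), so it does not depend on $N$. Theorem 1 is proved for $H>1$.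

## 6. What changes below $H=1$

The argument needed $X(c')-X(c)=o(|c'-c|)$ along $E$, so that the deterministic factor $(c-b)^{-H}$ moves $F$. For $H<1$ the ratio $|X(c+\tau)-X(c)|/\tau$ has the law of $\tau^{H-1}|X(1)|$, and for every $R$
$$P(\tau^{H-1}|X(1)|\le R)=P(|X(1)|\le R\tau^{1-H})\to P(X(1)=0)=0\qquad(\tau\to0).$$
The difference quotients blow up in probability, so the first term in the quotient of Step 5.3 is no longer negligible.

A second natural attempt is an $L^2$ estimate. For a fixed slope $\kappa$, to give $t\mapsto X(t)-\kappa t$, $t\in I$, an occupation density in $L^2$ one would bound, uniformly in $\rho$,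
$$\frac1{2\rho}\iint_{I^2}P\big(|X(t)-X(s)-\kappa(t-s)|\le2\rho\big)\,ds\,dt .$$
The direct route is $P(|X(\tau)-\kappa\tau|\le2\rho)\le C\rho\,\tau^{-H}$, whose $\tau$-integral converges for $H<1$. By scaling this bounds the probability that $X(1)$ lies in short intervals by a multiple of their length. That is at least as strong as what we are trying to prove.

But integrate over $\kappa\in[\kappa_1,\kappa_2]$ first. The set of $\kappa$ with $|X(t)-X(s)-\kappa(t-s)|\le2\rho$ has length at most $4\rho/|t-s|$, whatever the law of $X(1)$, and when $|t-s|\gg\rho$ it is empty unless the chord slope lies in a compact subset of $(0,\infty)$. Scaling controls how often that happens. So averages over directions come for free, and the proof must produce such an average. It comes from $c$: the level curves of $F$ through a point $(b,X(b))$ of the graph have slope $\theta(b,c)=H\,s(b,c)$, and $\theta(b,\cdot)$ will turn out to have an a.c. law as $c$ varies. This leaves a borderline estimate: the increments from scale to scale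 are bounded but not summable. The missing decay comes from a further fact, that the graph carries mass of local dimension strictly larger than $1$.

At $H=1$, $X(t)=t\xi$, both inputs fail: all chord slopes equal $\xi$, and the graph is a line.

For the rest of the proof $0<H<1$. Since $-X$ satisfies the same hypotheses, it suffices to prove (★) for $N\subset(0,\infty)$.

## 7. The cone energy

**Lemma 6.** Let $0<\alpha<\beta$. Then for $B=I$ and for $B=J$,
$$E\iint_{B^2}\frac{1\{\alpha|t-s|\le|X(t)-X(s)|\le\beta|t-s|\}}{|t-s|}\,ds\,dt\le\frac{2\log(\beta/\alpha)}{1-H}.$$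

*Proof.* For $|t-s|=\tau$ the event has probability $P(\alpha\tau\le\tau^H|X(1)|\le\beta\tau)$. So the left side is at most $2\int_0^\infty P(\alpha\tau^{1-H}\le|X(1)|\le\beta\tau^{1-H})\frac{d\tau}\tau$. Exchange the integrals: for a given value $|X(1)|=r>0$ the admissible $\tau$ satisfy $r/\beta\le\tau^{1-H}\le r/\alpha$, an interval of $d\tau/\tau$-length $\frac{\log(\beta/\alpha)}{1-H}$. $\square$

So a.s. the following holds.

> (P1) For all rational $0<\alpha<\beta$ the integrals in Lemma 6, for $B=I$ and $B=J$, are finite.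

For $X(t)=t\xi$ the integrand is $1\{\alpha\le|\xi|\le\beta\}/|t-s|$, whose integral is infinite when $|\xi|\in[\alpha,\beta]$; so (P1) does fail at $H=1$.

## 8. The graph has local dimension above one

Let $\varphi(s)=(1-|s|)^+$, so $\int\varphi=1$, and for $Y\in\Omega_0$ put
$$V(x,y)=\int\varphi(e^xs)\,1\{|Y(s)|\le e^{-y}\}\,ds,$$
the weighted time that $Y$ spends at height at most $e^{-y}$ within the time window $|s|\le e^{-x}$. It is nonincreasing in $x$ and in $y$, left-continuous in $y$, and by approximate continuity $P_0$-a.s. positive for all $x,y$. Substituting $s=e^{-t}s'$,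
$$V(x+t,y+Ht)=e^{-t}\,V(x,y)\circ S_t. \tag{3}$$
The number $V(l,l)(Y_b)$ measures the mass of the graph in a square of side about $e^{-l}$ around $(b,X(b))$.

**Example.** For $Y(s)=s\xi$, $V(l,l)=e^{-l}\int\varphi(u)1\{|u\xi|\le1\}\,du$: dimension $1$. For fractional Brownian motion the density of $X(1)$ is at most $\frac1{\sqrt{2\pi}}<\frac12$, so $P(|X(s)|\le e^{-l})\le e^{-l}|s|^{-H}$ and $E\,V(0,l)\le\int_{-1}^1e^{-l}|s|^{-H}ds=\frac{2e^{-l}}{1-H}$. By Markov and Borel–Cantelli, along integers $l$, $V(0,l)\le e^{-(1-\varepsilon)l}$ eventually for every $\varepsilon>0$, so $V(0,l)$ decays at least at rate $1$. In general we only get a positive rate, but that is enough.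

**Proposition 7.** $P_0$-a.s. there are $d>0$ and $\alpha=1+(1-H)d>1$, depending on $Y$, with
$$\tfrac1l\log V(0,l)\to-d,\qquad\tfrac1l\log V(l,l)\to-\alpha\qquad(l\to\infty).$$

By monotonicity it suffices to let $l$ run through the integers.

**Step 8.1: windows adapted to the scaling.** Here we find the mass when the time window is $e^{-l/H}$. Let $Z=-\log V(0,0)$, which is finite. By (3), $Z\circ S_t=-t-\log V(t,Ht)$, and $V(1,H)\le V(0,0)$ gives $Z\circ S_1-Z\ge-1$. Lemma 4 yields $\log V(n,Hn)=-n+o(n)$ for integers $n$. Put $n_l=\lfloor l/H\rfloor$, so $Hn_l\le l<H(n_l+1)$. Then $V(n_l,Hn_l)\ge V(n_l,l)\ge V(n_l+1,H(n_l+1))$, hence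
$$\log V(n_l,l)=-l/H+o(l). \tag{4}$$

**Step 8.2: the cost of enlarging the time window by a factor $e$.** We go from window $e^{-n_l}$ to window $1$ or $e^{-l}$ one factor at a time. Let $g(x,y)=\log V(x,y)-\log V(x+1,y)\ge0$. By (3), for integers $i$,
$$g(i,l)=g(0,l-Hi)\circ S_i. \tag{5}$$
We claim that $G:=\sup_{y\ge0}g(0,y)\in L^1(P_0)$, and that $P_0$-a.s. $g(0,y)$ converges to a finite limit $g_\infty$ as $y\to\infty$.

Two textbook facts are used (see Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Ch. 2). Besicovitch covering: if $V_0\subset\mathbf R$ is bounded and each $v\in V_0$ is the center of a chosen closed interval of radius in $(0,1]$, then countably many of these intervals cover $V_0$, with no point in more than an absolute number $q_0$ of them. Besicovitch differentiation: if $\kappa'\le\kappa$ are Radon measures on $\mathbf R$, then $\kappa'([v-\rho,v+\rho])/\kappa([v-\rho,v+\rho])$ converges as $\rho\to0$ for $\kappa$-a.e. $v$.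

Take a path $X$, let $C_0=[-1,2]$, and for $B\subset C_0$ put $\kappa_B(E)=|\{s\in B:X(s)\in E\}|$, $\kappa=\kappa_{C_0}$, $I(v,\rho)=[v-\rho,v+\rho]$. Divide $[0,1]$ into six intervals $B_i$ of length $\frac16<\frac1{2e}$. Let $b\in B_i$, $\rho=e^{-y}\le1$, and evaluate $V,g$ at $Y_b$. For $s\in B_i$ we have $\varphi(e(s-b))\ge\frac12$, and $\varphi(\cdot-b)\le1$ is supported in $C_0$. Thus
$$\tfrac12\kappa_{B_i}(I(X(b),\rho))\le V(1,y)\le V(0,y)\le\kappa(I(X(b),\rho)). \tag{6}$$
If $g(0,y)>t$, then $\kappa_{B_i}(I(X(b),\rho))\le2V(1,y)<2e^{-t}V(0,y)\le2e^{-t}\kappa(I(X(b),\rho))$.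

Let $R<\infty$. Each point of $\{X(b):b\in B_i,\,G(Y_b)>t,\,|X(b)|\le R\}$ is the center of such an interval with radius at most $1$. Cover this set by intervals $I_j$ as in the covering theorem. Then
$$|\{b\in B_i:G(Y_b)>t,|X(b)|\le R\}|\le\sum_j\kappa_{B_i}(I_j)\le2e^{-t}\sum_j\kappa(I_j)\le2e^{-t}\cdot q_0\cdot3 .$$
Let $R\to\infty$, sum over $i$, and use (1): $P_0(G>t)\le Ce^{-t}$. Hence $G\in L^1(P_0)$.

The same covering argument, with intervals satisfying $\kappa_{B_i}(I)<\varepsilon\kappa(I)$, shows that the set of $b\in B_i$ with $\inf_{0<\rho\le1}\kappa_{B_i}(I(X(b),\rho))/\kappa(I(X(b),\rho))<\varepsilon$ has measure at most $C\varepsilon$. (For a.e. $b$ the denominators are positive, since $X(b)$ lies in the support of $\kappa$.) So this infimum is positive for a.e. $b\in B_i$.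

By the differentiation theorem, for a.e. $b$ the ratios $\kappa_B(I(X(b),\rho))/\kappa(I(X(b),\rho))$ converge as $\rho\to0$ for all intervals $B\subset C_0$ with rational endpoints. Approximating uniformly by step functions, $\int_{C_0}\phi(s)1\{|X(s)-X(b)|\le\rho\}\,ds\,/\,\kappa(I(X(b),\rho))$ converges for every continuous $\phi$ on $C_0$. Take $\phi=\varphi(\cdot-b)$ and $\phi=\varphi(e(\cdot-b))$: the ratios $V(0,y)/\kappa$ and $V(1,y)/\kappa$ converge, and by (6) and the positive infimum their limits are positive. So $g(0,y)(Y_b)$ has a finite limit for a.e. $b\in[0,1]$, and (1) gives the claim.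

**Step 8.3: an ergodic sum with a moving argument.** We now add up the costs (5). Let $\mathcal I$ be the $S_1$-invariant $\sigma$-field, $\bar g=E(g_\infty|\mathcal I)$, and for $T\ge 0$ let $\rho_T=\sup_{y\ge T}|g(0,y)-g_\infty|\le G$. As $\rho_T\downarrow0$ and $G\in L^1$, $E(\rho_T|\mathcal I)\downarrow0$ a.s. Let $l_0\in\{0,l\}$; note $l\le n_l$ because $H<1$. For $i\le n_l-1$ we have $l-Hi>0$. If $l-Hi\ge T$, then $|g(i,l)-g_\infty\circ S_i|\le\rho_T\circ S_i$. Otherwise $(l-T)/H<i<l/H$, which allows at most $T/H+2$ indices, and the difference is at most $G\circ S_i$. Thus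
$$\Big|\sum_{i=l_0}^{n_l-1}\big(g(i,l)-g_\infty\circ S_i\big)\Big|\le\sum_{i=0}^{n_l-1}\rho_T\circ S_i+(T/H+2)\max_{i\le l/H}G\circ S_i .$$
Divide by $l$ and let $l\to\infty$. By Birkhoff the first term tends to $E(\rho_T|\mathcal I)/H$. The second tends to $0$, because $G\circ S_i/i\to0$ a.s. for integrable $G$. Then let $T\to\infty$. Since $n_l/l\to1/H$, Birkhoff for $g_\infty$ gives
$$\frac1l\sum_{i=0}^{n_l-1}g(i,l)\to\frac{\bar g}H,\qquad\frac1l\sum_{i=l}^{n_l-1}g(i,l)\to\Big(\frac1H-1\Big)\bar g .$$
As $\log V(l_0,l)=\log V(n_l,l)+\sum_{i=l_0}^{n_l-1}g(i,l)$, (4) yields both limits of the proposition with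
$$d=\frac{1-\bar g}H,\qquad\alpha=\frac1H-\Big(\frac1H-1\Big)\bar g=1+(1-H)d,$$
the last equality by inserting $\bar g=1-Hd$. Since $V(0,l)\le1$, $d\ge0$.

**Step 8.4: $d>0$ almost surely.** If $d=0$, the path spends a non-decaying share of its time (on the exponential scale) near its starting level. We contradict this by noting that most visits to a level are followed by a short excursion to nearby levels. Suppose $\epsilon_0:=P_0(A_0)>0$ for $A_0=\{d=0\}$, and let $\eta=\epsilon_0/200$. Choose $a\in(0,1)$ with $P(a^H|X(1)|>\frac12)\le\eta/4$. Then, because $P(X(1)=0)=0$, choose $\lambda\ge1$ with $\frac1a\int_0^aP(\sigma^H|X(1)|<3e^{-\lambda})\,d\sigma\le\eta/4$. The expected proportion of $\sigma\in[0,a]$ violating $3e^{-\lambda}\le|Y(\sigma)|\le\frac12$ is at most $\eta/2$, so by Markov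
$$P_0\big(|\{\sigma\in[0,a]:3e^{-\lambda}\le|Y(\sigma)|\le\tfrac12\}|\ge\tfrac a2\big)\ge1-\eta. \tag{7}$$
Put $u_j=\log V(0,j\lambda)-\log V(0,(j+1)\lambda)\ge0$ and $c_0=\log\frac98$. On $A_0$, $\frac1n\sum_{j<n}u_j\to \lambda d=0$, so the proportion of $j<n$ with $u_j\ge c_0$ tends to $0$. By bounded convergence
$$\frac1n\sum_{j<n}P_0(A_0,\,u_j\ge c_0)\to0. \tag{8}$$

Fix $j$ and let $y=j\lambda$, $\rho=e^{-y}$, $\rho'=e^{-y-\lambda}\le\rho/2$, $\ell=ae^{-y/H}$. For a path and $b\in[0,1]$ put $V_b(r)=\int\varphi(s-b)1\{|X(s)-X(b)|\le r\}\,ds$, so that $V_b(e^{-y})=V(0,y)(Y_b)$, and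
$$\mathrm{Lev}_b=\{s:|X(s)-X(b)|\le\rho'\},\qquad\mathrm{Ann}_b=\{s:\rho'<|X(s)-X(b)|\le\rho\},$$
$$\mathcal S=\{s:|\{s'\in[0,\ell]:3\rho'\le|X(s+s')-X(s)|\le\rho/2\}|\ge\ell/2\}.$$
By stationarity, scaling with factor $e^{-y/H}$ in time, and (7), $P(s\notin\mathcal S)\le\eta$ for each $s$. If $s\in\mathcal S\cap\mathrm{Lev}_b$, then for at least half of the $s'\in[0,\ell]$ we have $2\rho'\le|X(s+s')-X(b)|\le\frac\rho2+\rho'\le\rho$, that is, $s+s'\in\mathrm{Ann}_b$. Therefore
$$\tfrac12\int_{\mathrm{Lev}_b\cap\mathcal S}\varphi(s-b)\,ds\le\frac1\ell\int_0^\ell\int_{\mathrm{Ann}_b}\varphi(r-s'-b)\,dr\,ds'\le V_b(\rho)-V_b(\rho')+\ell,$$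
where the last step uses $\int|\varphi(\cdot-s')-\varphi|\le2s'$. Consider the conditions
$$\text{(i)}\ \int_{\mathrm{Lev}_b\setminus\mathcal S}\varphi(s-b)\,ds\le\tfrac12V_b(\rho'),\qquad\text{(ii)}\ V_b(\rho')\ge16\,\ell .$$
Both depend only on $Y_b$. If both hold, then $V_b(\rho)-V_b(\rho')\ge(\frac14-\frac1{16})V_b(\rho')\ge\frac18V_b(\rho')$, which means $u_j(Y_b)\ge c_0$.

On $A_0$, $V(0,(j+1)\lambda)=e^{-o(j)}$ while $\ell=ae^{-j\lambda/H}$, so $P_0(A_0,\text{(ii) fails})\to0$ as $j\to\infty$. For (i), use (1) and Markov's inequality: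
$$P_0(\text{(i) fails})=E|\{b\in[0,1]:\text{(i) fails}\}|\le2E\int_{[-1,2]\setminus\mathcal S}w(s)\,ds,\qquad w(s)=\int_0^1\frac{\varphi(s-b)1\{|X(b)-X(s)|\le\rho'\}}{V_b(\rho')}\,db .$$
We bound $w$ by a constant. Split $[0,1]$ into two halves and $[X(s)-\rho',X(s)+\rho']$ into two halves, and let $D$ be the set of $b$ in one half of $[0,1]$ with $X(b)$ in one half-interval. Any $b,b'\in D$ satisfy $|b-b'|\le\frac12$ and $|X(b)-X(b')|\le\rho'$, so $V_b(\rho')\ge\frac12|D|$ for $b\in D$, and $D$ contributes at most $2$ to $w(s)$. Four such sets give $w\le8$. Hence $P_0(\text{(i) fails})\le2\cdot8\cdot3\eta=48\eta<\epsilon_0/4$. So $P_0(A_0,u_j\ge c_0)\ge\epsilon_0/2$ for all large $j$, contradicting (8). This proves Proposition 7. $\square$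

## 9. The law of slopes seen from a point of the graph

Let $x$ be a Borel path satisfying (P1), and $s(b,c)=\frac{x(c)-x(b)}{c-b}$.

**Lemma 8.** For a.e. $b\in I$ the image of Lebesgue measure on $J$ under $c\mapsto s(b,c)$, restricted to $(0,\infty)$, is a.c.

Fix rational $0<\kappa_1<\kappa_2$.

**Step 9.1: projections have $L^2$ densities on average.** This is the average over directions promised in Section 6. For $B\in\{I,J\}$ let $\Lambda^B_\kappa$ be the image of Lebesgue measure on $B$ under $t\mapsto x(t)-\kappa t$, and $G^B_\rho(\kappa,y)=\frac1{2\rho}\Lambda^B_\kappa([y-\rho,y+\rho])$. Expanding the square and integrating over $y$,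
$$\int_{\kappa_1}^{\kappa_2}\!\!\int(G^B_\rho)^2\,dy\,d\kappa\le\frac1{2\rho}\iint_{B^2}|\{\kappa\in[\kappa_1,\kappa_2]:|x(t)-x(t')-\kappa(t-t')|\le2\rho\}|\,dt\,dt' .$$
Pairs with $|t-t'|\le4\rho/\kappa_1$ have measure at most $8\rho/\kappa_1$ and contribute $O(1)$. For the other pairs $2\rho/|t-t'|\le\kappa_1/2$, so the $\kappa$-set is empty unless $\frac{x(t)-x(t')}{t-t'}\in[\kappa_1/2,2\kappa_2]$, and its length is at most $4\rho/|t-t'|$. By (P1) the whole expression is bounded uniformly in $\rho$.

As $\rho\to0$, $G^B_\rho\,d\kappa\,dy$ converges, tested against $C_c$ functions, to $d\kappa\,\Lambda^B_\kappa(dy)$. Being bounded in $L^2$, it has a limit with a density $g^B\in L^2((\kappa_1,\kappa_2)\times\mathbf R)$. For a.e. $\kappa$ we have $\Lambda_\kappa^B=g^B(\kappa,y)\,dy$, and $G^B_\rho(\kappa,\cdot)$ is the convolution of $g^B(\kappa,\cdot)$ with $\frac1{2\rho}1_{[-\rho,\rho]}$. It converges in $L^2(dy)$ for a.e. $\kappa$ and has norm at most $\|g^B(\kappa,\cdot)\|_2$, so $G^B_\rho\to g^B$ in $L^2(d\kappa\,dy)$.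 The same holds for $G^{J,1}_\rho$, defined with $c\,dc$ in place of $dc$ on $J$: since $c\,dc\le3\,dc$, its limit measure has a density at most $3g^J$.

**Step 9.2: from projections to slopes.** We express smoothed slope densities through the projections. Let
$$\Sigma_\rho(b,\kappa)=\frac1{2\rho}\int_J(c-b)1\{|x(c)-x(b)-\kappa(c-b)|\le\rho\}\,dc=\big(G^{J,1}_\rho-b\,G^J_\rho\big)(\kappa,x(b)-\kappa b).$$
For $q\in C_c((0,1)\times(\kappa_1,\kappa_2))$ the condition reads $|\kappa-s(b,c)|\le\frac\rho{c-b}$, so
$$\iint q\,\Sigma_\rho\,d\kappa\,db=\iint_{I\times J}\frac{c-b}{2\rho}\int q(b,\kappa)1\{|\kappa-s(b,c)|\le\tfrac\rho{c-b}\}\,d\kappa\,db\,dc\to\iint_{I\times J}q(b,s(b,c))\,db\,dc$$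
by dominated convergence. So $\Sigma_\rho\,db\,d\kappa$ converges to the image $\Sigma$ of $db\,dc$ under $(b,c)\mapsto(b,s(b,c))$. For $\Gamma=G^J_\rho-G^J_{\rho'}$ or $\Gamma=G^{J,1}_\rho-G^{J,1}_{\rho'}$,
$$\int_{\kappa_1}^{\kappa_2}\!\!\int_I|\Gamma(\kappa,x(b)-\kappa b)|\,db\,d\kappa=\iint|\Gamma|\,g^I\,dy\,d\kappa\le\|\Gamma\|_2\|g^I\|_2\to0\qquad(\rho,\rho'\to0).$$
Hence $\Sigma_\rho$ is Cauchy in $L^1(db\,d\kappa)$, and $\Sigma=\sigma(b,\kappa)\,db\,d\kappa$ on $(0,1)\times(\kappa_1,\kappa_2)$ with $\sigma\in L^1$. Testing with products $q_1(b)q_2(\kappa)$, where $q_2$ runs through a countable dense set, shows that for a.e. $b$ the law of $s(b,\cdot)$ on $(\kappa_1,\kappa_2)$ is $\sigma(b,\kappa)\,d\kappa$. Take the union over $\kappa_1,\kappa_2$. $\square$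

**Step 9.3: a quantitative form.** We need uniform bounds on large sets. Put $\theta(b,c)=H\,s(b,c)$ and, for integers $K\ge1$,
$$\mathcal G_K=\Big\{(b,c)\in I\times J:\ \tfrac1K\le\theta(b,c)\le K,\ |\{c'\in J:|\theta(b,c')-\theta(b,c)|\le\eta\}|\le K\eta\ \ \forall\eta\in(0,1)\Big\}.$$
This is Borel: the measure is Borel in $(b,c)$ by Fubini and right-continuous in $\eta$, so rational $\eta$ suffice. By Lemma 8 and Lebesgue differentiation, for a.e. $b$ and a.e. $c$ with $\theta(b,c)>0$ the quotient $|\{c':|\theta(b,c')-\theta(b,c)|\le\eta\}|/\eta$ stays bounded as $\eta\to0$; for $\eta$ bounded below it is bounded trivially. So $\bigcup_K\mathcal G_K$ contains a.e. $(b,c)\in I\times J$ with $x(c)>x(b)$.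

## 10. Smoothed densities of $F$ and their increments

Fix a path $x$ that satisfies (P1) and, for a.e. $b\in I$, the conclusion of Proposition 7 for $Y_b=x(b+\cdot)-x(b)$. Almost every path is of this kind. We use two scales,
$$h_k=4^{-k},\qquad\delta_k=8^{-k}.$$
The densities are smoothed at scale $\delta_k$; inside squares of side $h_k$ level curves of $F$ are replaced by lines. The error of that is governed by $h_k^2/\delta_k=2^{-k}$, while $\delta_k/h_k=2^{-k}$ leaves room to gain from the dimension.

Let $\mathcal D_k$, $\mathcal R_k$ be the half-open dyadic squares of side $h_k$, $\delta_k$ in the $(b,u)$-plane; each square of $\mathcal R_k$ lies in one of $\mathcal D_k$. Let $m(P)=|\{b\in I:(b,x(b))\in P\}|$, and let $P_k(b)\in\mathcal D_k$, $R_k(b)\in\mathcal R_k$ be the squares containing $(b,x(b))$.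

**Step 10.1: mass ratios.** We turn Proposition 7 into a comparison of masses of small and large squares. Let $e^{-l}=2\delta_k$. If $b'\in I$ and $(b',x(b'))\in R_k(b)$, then $\varphi(e^l(b'-b))\ge\frac12$ and $|x(b')-x(b)|\le e^{-l}$, so for a.e. $b\in(0,1)$, with $\alpha=\alpha(Y_b)$,
$$m(R_k(b))\le2V(l,l)(Y_b)=8^{-k(\alpha+o(1))} .$$
For the large square we need a lower bound, and $(b,x(b))$ may lie near its boundary. Let $3P$ be the union of the nine squares of $\mathcal D_k$ around and including $P$. Then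
$$|\{b\in I:m(P_k(b))<k^{-2}m(3P_k(b))\}|\le k^{-2}\sum_{P}m(3P)=9k^{-2}.$$
By Borel–Cantelli, for a.e. $b\in(0,1)$ and all large $k$ (in particular so large that $[b-h_k,b+h_k]\subset I$),
$$m(P_k(b))\ge k^{-2}m(3P_k(b))\ge k^{-2}V\big(\log\tfrac1{h_k},\log\tfrac1{h_k}\big)(Y_b)=4^{-k(\alpha+o(1))}.$$
Hence $\frac{m(R_k(b))\,h_k}{\delta_k\,m(P_k(b))}\le2^{-k(\alpha-1)+o(k)}$. Since $\alpha>1$, the measurable sets
$$A=A_{\gamma,k_0}=\Big\{b\in I:\frac{m(R_k(b))}{\delta_k}\le2^{-\gamma k}\frac{m(P_k(b))}{h_k}\ \ \forall k\ge k_0\Big\} \tag{9}$$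
with $\gamma>0$ rational and $k_0\in\mathbf N$ cover a.e. point of $I$. Fix $\gamma,k_0,K$. Constants $C$ may depend on $K$, $H$ and on auxiliary functions $\chi,w$ below, not on $k$.

**Step 10.2: nested product sets.** The set $\mathcal G_K\cap(A\times J)$ is not a product inside a square; we enlarge it to one. For $P\in\mathcal D_k$ let
$$A_P=\{b\in A:(b,x(b))\in P\},\quad\mathcal Q_P=\{c\in J:|\{b\in A_P:(b,c)\in\mathcal G_K\}|>0\},\quad E_k=\bigcup_{P\in\mathcal D_k}A_P\times\mathcal Q_P .$$
These are measurable by Fubini. If $P'\subset P$ then $A_{P'}\subset A_P$ and $\mathcal Q_{P'}\subset\mathcal Q_P$, so $E_{k+1}\subset E_k$. For $c\notin\mathcal Q_P$ the set of $b\in A_P$ with $(b,c)\in\mathcal G_K$ is null, so by Fubini $E_\infty=\bigcap_kE_k$ contains a.e. point of $\mathcal G_K\cap(A\times J)$.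

**Step 10.3: smoothed densities and the claim.** Let $\chi\ge0$ be even, $C_c^\infty$, supported in $[-1,1]$, with $\int\chi=1$. For a function $\phi$ write $\phi_\delta=\delta^{-1}\phi(\cdot/\delta)$. Let $\psi=\chi_{1/8}-\chi$, so $\psi_{\delta_k}=\chi_{\delta_{k+1}}-\chi_{\delta_k}$. Set
$$f_k(n)=\iint_{E_k}\chi_{\delta_k}\big(x(c)-x(b)-n(c-b)^H\big)(c-b)^H\,db\,dc .$$
For $q\in C_c(\mathbf R)$, substituting $x(c)-x(b)-n(c-b)^H=\delta_kt$,
$$\int qf_k\,dn=\iint_{E_k}\int q\big(F(b,c)-\delta_kt(c-b)^{-H}\big)\chi(t)\,dt\,db\,dc\ \longrightarrow\ \iint_{E_\infty}q(F)\,db\,dc. \tag{10}$$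

**Proposition 9.** $\sum_k\|f_{k+1}-f_k\|_{L^1(\mathbf R)}<\infty$.

Before proving it, let us see that it finishes the proof. It gives $f_k\to f$ in $L^1$, so by (10) the image of Lebesgue measure on $E_\infty$ under $F$ is $f\,dn$. Hence $|\{(b,c)\in\mathcal G_K\cap(A\times J):F(b,c)\in N\}|=0$ for every null $N$. The countable union over $\gamma,k_0,K$ covers a.e. $(b,c)\in I\times J$ with $x(c)>x(b)$, and this is (★) for all $N\subset(0,\infty)$ at once.

To prove Proposition 9, write
$$f_{k+1}-f_k=-\iint_{E_k\setminus E_{k+1}}\chi_{\delta_{k+1}}\big(x(c)-x(b)-n(c-b)^H\big)(c-b)^H\,db\,dc+\sum_{P\in\mathcal D_k}\int_{\mathcal Q_P}D_{P,c}\,dc,$$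
$$D_{P,c}(n)=\int_{A_P}\psi_{\delta_k}\big(x(c)-x(b)-n(c-b)^H\big)(c-b)^H\,db .$$
The first term has $L^1$ norm $|E_k\setminus E_{k+1}|$, and these sum to at most $|E_0|\leq 1$. Each $f_k$ has norm $|E_k|\le1$, so finitely many $k$ are harmless. Write $\delta=\delta_k$, $h=h_k$ with $k\ge k_0$ large, and consider only $P$ with $|A_P|>0$.

**Step 10.4: level curves become lines.** We replace $D_{P,c}$ by a quantity depending on $c$ only through a slope. Let $(b_0,u_0)$ be the center of $P$, $c\in\mathcal Q_P$, $v=x(c)$, $z_0=c-b_0\in[\frac12,4]$, and $\theta_0=\theta_0(c)=H(v-u_0)/z_0$. Some $b_1\in A_P$ has $(b_1,c)\in\mathcal G_K$, so $|v-x(b_1)|\le 3K/H$ and $|v-u|\le C$ for all $(b,u)\in P$. Comparing numerators and denominators, for large $k$,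
$$|\theta(b,c)-\theta_0(c)|\le Ch\quad(b\in A_P),\qquad\tfrac1{2K}\le\theta_0(c)\le2K. \tag{11}$$
For the second part we used $\theta(b_1,c)\in[\frac1K,K]$. Put $t=v-u_0-nz_0^H$ and, for $b\in A_P$, $\Delta u=x(b)-u_0$, $\Delta b=b-b_0$, both at most $h$ in modulus. With $n_0=(v-u_0)z_0^{-H}$ we have $n=n_0-tz_0^{-H}$, $n_0Hz_0^{H-1}=\theta_0$ and $|n|\le C(1+|t|)$. Since $(c-b)^H=z_0^H-Hz_0^{H-1}\Delta b+O(h^2)$,
$$a:=v-x(b)-n(c-b)^H=a_0+e,\qquad a_0=t-\Delta u+\theta_0\Delta b,\qquad e=-\tfrac H{z_0}t\,\Delta b+n\,O(h^2),$$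
and $|e|\le C(|t|h+h^2)$. Let $C_1=4(1+2K)$.

If $|t|\ge C_1h$, then $|a_0|\ge|t|-(1+2K)h\ge\frac34|t|$, and $|e|\le\frac14|t|$ for large $k$. So $|a|,|a_0|\ge\frac12|t|>\delta$ and $\psi_\delta(a)=\psi_\delta(a_0)=0$.

If $|t|\le C_1h$, then $|e|\le Ch^2\le\delta$ for large $k$, so $|\psi_\delta(a)-\psi_\delta(a_0)|\le C\delta^{-2}h^21\{|a_0|\le2\delta\}$. For fixed $b$ the $dt$-integral of this is at most $Ch^2/\delta$.

Moreover $(c-b)^H=z_0^H(1+O(h))$ and $\int|\psi_\delta(a)|\,dn=(c-b)^{-H}\|\psi\|_1$, so replacing the weight $(c-b)^H$ by $z_0^H$ changes $D_{P,c}$ by at most $Ch|A_P|$ in $L^1(dn)$. Since $z_0^H\,dn=dt$ in modulus,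
$$\|D_{P,c}\|_{L^1(dn)}\le\|D^0_{P,\theta_0(c)}\|_{L^1(dt)}+C\Big(\frac{h^2}\delta+h\Big)|A_P|,\qquad D^0_{P,\theta}(t)=\int_{A_P}\psi_\delta(t-\Delta u+\theta\Delta b)\,db, \tag{12}$$
and $h^2/\delta=2^{-k}$.

**Step 10.5: the integral over $c$ becomes an integral over directions.** Here the law of slopes is used. Let $\eta=2^{-3k/2}\ge h$. For $|\theta-\theta_0|\le\eta$,
$$\|D^0_{P,\theta}-D^0_{P,\theta_0}\|_1\le\eta h\,\|\psi_\delta'\|_1|A_P|\le C\frac{\eta h}\delta|A_P|=C2^{-k/2}|A_P| .$$
Average over $|\theta-\theta_0(c)|\le\eta$, integrate over $c$ and use Tonelli; by (12),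
$$\int_{\mathcal Q_P}\|D_{P,c}\|_1\,dc\le\int\|D^0_{P,\theta}\|_1\,\frac{|\{c\in\mathcal Q_P:|\theta_0(c)-\theta|\le\eta\}|}{2\eta}\,d\theta+C2^{-k/2}|A_P| .$$
We bound the quotient. If the set in the numerator is nonempty, pick $c_*$ in it and $b_*\in A_P$ with $(b_*,c_*)\in\mathcal G_K$. Any $c$ in the set satisfies $|\theta_0(c)-\theta_0(c_*)|\le2\eta$, and (11), applied to $(b_*,c)$ and $(b_*,c_*)$, gives $|\theta(b_*,c)-\theta(b_*,c_*)|\le2\eta+2Ch\le C_2\eta$. For large $k$, $C_2\eta<1$, so the definition of $\mathcal G_K$ bounds the measure of the set by $C_2K\eta$. Also by (11) only $\theta\in[\frac1{3K},3K]$ occur. Therefore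
$$\int_{\mathcal Q_P}\|D_{P,c}\|_1\,dc\le C\int_{1/(3K)}^{3K}\|D^0_{P,\theta}\|_1\,d\theta+C2^{-k/2}m(P). \tag{13}$$

**Step 10.6: an almost orthogonal kernel.** We pass to $L^2$, where averaging over $\theta$ produces decay. For $\theta\le3K$, $D^0_{P,\theta}$ is supported in $|t|\le Ch$. Take $w\in C_c^\infty((0,\infty))$, $w\ge0$, $w\ge1$ on $[\frac1{3K},3K]$. By Cauchy–Schwarz in $t$ and in $\theta$,
$$\int_{1/(3K)}^{3K}\|D^0_{P,\theta}\|_1\,d\theta\le Ch^{1/2}\Big(\int w(\theta)\|D^0_{P,\theta}\|_2^2\,d\theta\Big)^{1/2}=Ch^{1/2}\Big(\iint_{A_P^2}Q\big(b-b',x(b)-x(b')\big)\,db\,db'\Big)^{1/2}, \tag{14}$$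
$$Q(\xi,\zeta)=\int w(\theta)\Psi_\delta(\zeta-\theta\xi)\,d\theta,\qquad\Psi(r)=\int\psi(t)\psi(t-r)\,dt .$$
Here $\Psi$ is even and supported in $[-2,2]$. Since $\psi$ is even with $\int\psi=0$, its moments of orders $0$ and $1$ vanish. As $\Psi=\psi*\psi$, its moment of order $r$ is $\sum_{i}\binom ri\mu_i\mu_{r-i}$ with $\mu_i$ the moments of $\psi$; for $r\le3$ each term has $i\le1$ or $r-i\le1$. So the moments of $\Psi$ of orders $0,\dots,3$ vanish. We claim
$$|Q(\xi,\zeta)|\le C\delta^{-1}\Big(1+\frac{|\xi|+|\zeta|}\delta\Big)^{-5}. \tag{15}$$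
Clearly $|Q|\le C\delta^{-1}$, which settles $|\xi|+|\zeta|<4\delta$. Let $|\xi|+|\zeta|\ge4\delta$ and $Q\ne0$, and let $\theta_+=\max\operatorname{supp}w$. Then $|\zeta|\le\theta_+|\xi|+2\delta$, so $|\xi|+|\zeta|\le(1+\theta_+)|\xi|+\frac12(|\xi|+|\zeta|)$, that is, $|\xi|\ge(|\xi|+|\zeta|)/(2+2\theta_+)$. Substituting $r=\zeta-\theta\xi$,
$$Q=|\xi|^{-1}\int w\Big(\frac{\zeta-r}\xi\Big)\Psi_\delta(r)\,dr .$$
Expand $w$ at $\zeta/\xi$ by Taylor's formula to order $3$. The polynomial part integrates to $0$, and the remainder is at most $C(|r|/|\xi|)^4$ with $|r|\le2\delta$. So $|Q|\le C|\xi|^{-1}(\delta/|\xi|)^4=C\delta^{-1}(\delta/|\xi|)^5$, which is (15).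

**Step 10.7: the dimension supplies the decay.** Let $m_A(R)=|\{b\in A:(b,x(b))\in R\}|$. If $R,R'\in\mathcal R_k$ differ in position by $\delta\nu$, $\nu\in\mathbf Z^2$, points of $R$ and $R'$ satisfy $|\xi|+|\zeta|\ge\delta(|\nu|_\infty-1)$, so $|Q|\le C\delta^{-1}(1+|\nu|_\infty)^{-5}$ there. Since $\sum_{\nu\in\mathbf Z^2}(1+|\nu|_\infty)^{-5}<\infty$ and $m_A(R)m_A(R')\le\frac12(m_A(R)^2+m_A(R')^2)$,
$$\iint_{A_P^2}|Q|\,db\,db'\le\frac C\delta\sum_{R\in\mathcal R_k,\,R\subset P}m_A(R)^2 .$$
If $m_A(R)>0$ for some $R\subset P$, then some $b\in A$ has $R_k(b)=R$, $P_k(b)=P$, and (9) gives $m_A(R)\le m(R)\le2^{-\gamma k}\frac\delta hm(P)$. Using this for one factor and $\sum_Rm_A(R)\le m(P)$ for the other,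
$$\iint_{A_P^2}|Q|\,db\,db'\le\frac C\delta\cdot2^{-\gamma k}\frac\delta h\,m(P)\cdot m(P)=\frac{C2^{-\gamma k}}h\,m(P)^2 .$$
(With $\gamma=0$, which is what dimension exactly $1$ would give, this estimate stays bounded after (14) but has no decay in $k$.) Inserting into (14) and (13),
$$\int_{\mathcal Q_P}\|D_{P,c}\|_1\,dc\le C\big(2^{-\gamma k/2}+2^{-k/2}\big)m(P).$$
Summing over $P$ with $\sum_Pm(P)=1$, the second part of $f_{k+1}-f_k$ has $L^1$ norm at most $C(2^{-\gamma k/2}+2^{-k/2})$ for all large $k$, which is summable. This proves Proposition 9, hence (★) for $0<H<1$, and Theorem 1. $\blacksquare$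

## 11. Atoms of every mass, and all chords at once

*Proof of Theorem 2.* (a) The decomposition and the event $Z$ come from Lemma 5, and the part off $0$ is a.c. by Theorem 1 applied under $P'$, where $X(1)$ has no mass at $0$. For every $H\ne1$ there is a process with $p=0$: fractional Brownian motion if $H<1$, the symmetric stable Lévy process of index $1/H$ if $H>1$. Multiplying it by an independent variable that is $0$ with probability $p$ and $1$ with probability $1-p$ gives any $p\in[0,1)$.

(b) Take the measurable two-sided process of Section 4, first with $P(X(1)=0)=0$. For a.e. path, (★) holds for all null Borel $N\not\ni0$ simultaneously, because the exceptional paths in Sections 5 to 10 were chosen before $N$. For rational $\beta$ and rational $a>0$ the process $\tilde X(t)=a^{-H}(X(\beta+at)-X(\beta))$ is measurable with the same fdd's as $X$, and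
$$\frac{\tilde X(c)-\tilde X(b)}{(c-b)^H}=F(\beta+ab,\beta+ac).$$
So (★) for $\tilde X$ gives the assertion on the rectangle $[\beta,\beta+a]\times[\beta+2a,\beta+3a]$. These countably many rectangles cover $\{0\le b<c\}$: choose a rational $a$ with $2a<c-b<3a$ and then a rational $\beta\le b$ close enough to $b$ that $b\le\beta+a$ and $c\le\beta+3a$; automatically $c\ge\beta+2a$.

If $p>0$, apply this under $P'$. On the event $Z$ of Lemma 5, $X=0$ a.e., so $F=0$ for a.e. $(b,c)$ and $\{F\in N\}$ is null for every $N\not\ni0$.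

(c) For $X(t)=t\xi$ we have $X(at)=a\,t\xi$ and $X(t+b)-X(b)=t\xi$, and $t\mapsto t\xi$ is continuous. $\blacksquare$
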